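# Bounded resolvents and fractional growth bounds: the exponent $\min\{1,2(\frac1p-\frac1q)\}$

## 1. A two-story block of exponentials

Fix an integer $N\ge 2$. Let $V=\mathbb C^{\{N,\dots,2N-1\}}$ with unit vectors $e_k$, let $\Lambda e_k=ke_k$, and attach to $v=\sum_k a_ke_k$ the trigonometric polynomial $f_v(x)=\sum_k a_ke^{ikx}$. Put two norms on $V$:
$$\|v\|_0=\|f_v\|_{L^{4/3}(\mathbb T)}\quad(\text{normalized measure}),\qquad \|v\|_1=\Big(\sum_k|a_k|^{4/3}\Big)^{3/4}.$$
On a single exponential they agree: $\|e_k\|_0=\|e_k\|_1=1$. On the coherent sum $d=\sum_ke_k$ they do not. Clearly $\|d\|_1=N^{3/4}$. The polynomial of $d$ is $D(x)=\sum_{k=N}^{2N-1}e^{ikx}$, with $|D(x)|=|\sin(Nx/2)/\sin(x/2)|\le\min(N,\pi/|x|)$ on $[-\pi,\pi]$, so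
$$\|d\|_0^{4/3}\le\frac1\pi\Big(\int_0^{\pi/N}N^{4/3}dx+\int_{\pi/N}^\infty\pi^{4/3}x^{-4/3}dx\Big)=N^{1/3}+3N^{1/3}=4N^{1/3}.$$
Hence $\|d\|_0\le 2^{3/2}N^{1/4}$, and $\|d\|_1/\|d\|_0\ge2^{-3/2}N^{1/2}$.

Let $E_0,E_1$ be $V$ with these norms, $X_N=E_0\oplus E_1$ with the $\ell^{4/3}$-sum norm, and
$$A_N(u_0,u_1)=\big((i\Lambda-1)u_0,\ (i\Lambda-1)u_1+u_0\big).$$
The lower story $E_0$ feeds the upper story $E_1$ through the identity map. The semigroup is
$$S_N(t)(u_0,u_1)=e^{-t}\big(e^{it\Lambda}u_0,\ e^{it\Lambda}(u_1+tu_0)\big).$$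
Since $e^{it\Lambda}$ multiplies coefficients by unimodular numbers, $u=(d,0)$ gives $\|S_N(1)u\|\ge e^{-1}N^{3/4}$. So $\|S_N(1)\|\ge e^{-1}2^{-3/2}N^{1/2}$, which is large for large $N$.

The resolvent is
$$R(\lambda,A_N)(v_0,v_1)=\big((\lambda+1-i\Lambda)^{-1}v_0,\ (\lambda+1-i\Lambda)^{-1}v_1+(\lambda+1-i\Lambda)^{-2}v_0\big).$$
Let $\operatorname{Re}\lambda\ge0$ and $y=\operatorname{Im}\lambda$. The diagonal entries have norm at most $1$, because $(\lambda+1-i\Lambda)^{-1}=\int_0^\infty e^{-(\lambda+1)t}e^{it\Lambda}dt$ and $e^{it\Lambda}$ is isometric for both norms (on $E_0$ it is a translation of $f_v$). For the corner, $|a_k|\le\|f_v\|_{L^1}\le\|v\|_0$, so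
$$\|(\lambda+1-i\Lambda)^{-2}v\|_1\le\sum_k\frac{|a_k|}{|\lambda+1-ik|^2}\le\|v\|_0\sum_{k\in\mathbb Z}\frac1{1+(y-k)^2}\le\|v\|_0\cdot2\sum_{l\ge0}\frac1{1+l^2}\le6\|v\|_0 .$$
Therefore $\|R(\lambda,A_N)\|\le7$ on the closed right half-plane, for every $N$.

The reason for the contrast is visible in the formulas. The resolvent at $\lambda$ weights the frequency $k$ by $|\lambda+1-ik|^{-2}$. It sees essentially only frequencies near $\operatorname{Im}\lambda$, and there the two norms agree. The semigroup weights all frequencies by numbers of modulus one, so it sees the coherent sum.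

Both stories have type $\frac43$ and cotype $2$ (definitions follow), so $\frac1p-\frac1q=\frac14$. The block has produced the exponent $\frac12$, twice that. How much growth can a semigroup have when its resolvent is bounded on the right half-plane, and is it $\frac1p-\frac1q$ or twice this number that governs the answer?

## 2. Type, cotype, $\gamma$-boundedness, and growth bounds of fractional order

Throughout, $X$ is a complex Banach space, $(\varepsilon_n)$ is a sequence of independent Rademacher variables ($\pm1$ with probability $\frac12$ each), and $(\gamma_n)$ is a sequence of independent standard Gaussian variables.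

**Type and cotype.** $X$ has type $p\in[1,2]$ if for some $C$ and all finite sequences in $X$
$$\Big(\mathbb E\Big\|\sum_{n}\varepsilon_nx_n\Big\|^2\Big)^{1/2}\le C\Big(\sum_n\|x_n\|^p\Big)^{1/p}.\tag{1}$$
$X$ has cotype $q\in[2,\infty]$ if for some $C$ and all finite sequences
$$\Big(\sum_n\|x_n\|^q\Big)^{1/q}\le C\Big(\mathbb E\Big\|\sum_n\varepsilon_nx_n\Big\|^2\Big)^{1/2},\tag{2}$$
where for $q=\infty$ the left side is $\max_n\|x_n\|$.

Every Banach space has type $1$ (triangle inequality) and cotype $\infty$ (because $x_n=\mathbb E\,\varepsilon_n\sum_m\varepsilon_mx_m$). Larger $p$ and smaller $q$ are stronger properties, since $\ell^r$-norms decrease in $r$. We use the textbook fact that an $L^r$-space with $1\le r<\infty$ has type $\min\{r,2\}$ and cotype $\max\{r,2\}$, with constants depending only on $r$; both properties pass to subspaces. For instance, $N$ disjointly supported unit vectors in $L^r$, $r\le2$, have left side of (1) equal to $N^{1/r}$, so an infinite-dimensional $L^r$ has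 no type larger than $r$. Kwapień's theorem says that a space with type $2$ and cotype $2$ is isomorphic to a Hilbert space.

**$\gamma$-boundedness.** A family $\mathcal T$ of bounded operators on $X$ is $\gamma$-bounded if for some $C$
$$\mathbb E\Big\|\sum_{n=1}^N\gamma_nT_nx_n\Big\|^2\le C^2\,\mathbb E\Big\|\sum_{n=1}^N\gamma_nx_n\Big\|^2$$
for all $N\ge 1$, $T_1,\dots,T_N\in\mathcal T$ and $x_1,\dots,x_N\in X$.

Taking $N=1$ shows that $\gamma$-bounded families are uniformly bounded. On a Hilbert space the two sides are $\sum\|T_nx_n\|^2$ and $C^2\sum\|x_n\|^2$, so there (and on isomorphic spaces) the notions agree. They differ on $\ell^p$, $1\le p<2$: the operators $T_nx=x(1)e_n$ have norm $1$, but with $x_n=e_1$ for $n\le N$ the right side is $C^2N$, while by Jensen's inequality the left side is $\mathbb E(\sum_{n\le N}|\gamma_n|^p)^{2/p}\ge(N\,\mathbb E|\gamma_1|^p)^{2/p}$, of order $N^{2/p}$.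

**Semigroups and fractional powers.** Let $A$ generate a $C_0$-semigroup $S$ on $X$, let $\omega_0(A)$ be its growth bound, $R(\lambda,A)=(\lambda-A)^{-1}$, and $\mathbb C_+=\{\operatorname{Re}z>0\}$. For $w>\omega_0(A)$ and $\theta>0$,
$$(w-A)^{-\theta}=\frac1{\Gamma(\theta)}\int_0^\infty r^{\theta-1}e^{-wr}S(r)\,dr\tag{3}$$
is bounded, injective and commutes with $S$, the exponents add, and $(w-A)^\theta$ is its inverse, defined on its range. We write $X_\theta=D((w-A)^\theta)$ with norm $\|x\|_{X_\theta}=\|(w-A)^\theta x\|$; a different $w$ gives an equivalent norm. We use the moment inequality: for $0<\alpha<\beta$ there is $C$ with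
$$\|(w-A)^\alpha x\|\le C\|x\|^{1-\alpha/\beta}\,\|(w-A)^\beta x\|^{\alpha/\beta},\qquad x\in D((w-A)^\beta).\tag{4}$$

**Fractional growth bound.** For $0\le\theta\le1$,
$$\omega_\theta(A)=\inf\{\omega\in\mathbb R:\ \exists M\ge0:\ \|S(t)x\|\le Me^{\omega t}\|x\|_{X_\theta}\ \ \forall t\ge0,\ x\in X_\theta\}.$$
Equivalently, $\omega_\theta(A)=\inf\{\omega:\sup_{t\ge0}e^{-\omega t}\|S(t)(w-A)^{-\theta}\|<\infty\}$. Since $(w-A)^{-(\theta'-\theta)}$ is bounded for $\theta'>\theta$, the function $\theta\mapsto\omega_\theta(A)$ is nonincreasing.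

Here is an example with $\omega_\theta(A)=2^{-\theta}$. On the $\ell^2$-sum of the spaces $\mathbb C^n$, $n\ge1$, let $A=\bigoplus_n(i2^n+Q_n)$, where $Q_n$ is the nilpotent shift $Q_ne_j=e_{j+1}$, $Q_ne_n=0$. Fix $w>1$ with $w>\omega_0(A)$. The binomial series in the nilpotent $Q_n$ gives, with $|w-i2^n|\ge w>1$, the bounds $\|(w-i2^n-Q_n)^{\pm\theta}\|\le C2^{\pm n\theta}$. So
$$\|S(t)(w-A)^{-\theta}\|\le C\sup_n2^{-n\theta}\sum_{m<n}\frac{t^m}{m!}\le C\sum_m\frac{(2^{-\theta}t)^m}{m!}=Ce^{2^{-\theta}t}.$$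
Conversely, take $x=e_1\in\mathbb C^{J+1}$ and $t=2^\theta J$. Then $\|S(t)x\|\ge t^J/J!$ and $\|x\|_{X_\theta}\le C2^{(J+1)\theta}$, so $\|S(t)x\|/\|x\|_{X_\theta}\ge c\,J^J/J!\ge c'J^{-1/2}e^{J}=c'J^{-1/2}e^{2^{-\theta}t}$, by $J!\le e\sqrt J\,J^Je^{-J}$. Keep this computation in mind: length $J$, frequency $2^J$, time proportional to $J$.

**Bounded extensions and $s_0$.** The resolvent of $A$ has a bounded (respectively $\gamma$-bounded) analytic extension to $\mathbb C_+$ if $\lambda\mapsto R(\lambda,A)$ extends to an analytic function $F$ on $\mathbb C_+$ with uniformly bounded (respectively $\gamma$-bounded) range $\{F(\lambda):\lambda\in\mathbb C_+\}$. Let $s_0(A)$ be the infimum of all $a\in\mathbb R$ such that $R(\cdot,A)$ extends to a bounded analytic function on $\{\operatorname{Re}\lambda>a\}$.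

For example, multiplication by $(ik-1)_{k\in\mathbb Z}$ on $\ell^2(\mathbb Z)$ has $\|R(\lambda,A)\|=\sup_k|\lambda+1-ik|^{-1}$ for $\lambda\notin i\mathbb Z-1$, so $s_0(A)=-1$. On a Hilbert space, the Gearhart–Prüss theorem says $\omega_0(A)\le s_0(A)$.

## 3. Uniform boundedness in place of $\gamma$-boundedness

The problem comes from a paper whose title is printed as "Asymptotic Behaviour Of $C_0$-Semigroups And" (http://fa.its.tudelft.nl/~neerven/publications/papers/JMAA_09.pdf). Two results there are our starting point.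

**Theorem A** (Theorem 1.2 of the paper). *Let $X$ have type $1\le p\le2$ and cotype $2\le q\le\infty$, and let $A$ generate a $C_0$-semigroup on $X$. If the resolvent of $A$ has a $\gamma$-bounded analytic extension to $\mathbb C_+$, then $\omega_{\frac1p-\frac1q}(A)<0$.*

**Corollary B** (Corollary 1.3 of the paper). *Let $X$ be a Banach lattice with type $1\le p\le2$ and cotype $2\le q<\infty$, and let $A$ generate a positive $C_0$-semigroup on $X$. If the resolvent of $A$ has a bounded analytic extension to $\mathbb C_+$, then $\omega_{\frac1p-\frac1q}(A)<0$.*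

Corollary B holds because in its setting uniform boundedness of the resolvent implies $\gamma$-boundedness. The problem, stated as open in the source, is whether the stronger assumption in Theorem A is needed. Prove or disprove: for all $X$ of type $p$ and cotype $q$, a merely uniformly bounded analytic extension to $\mathbb C_+$ implies $\omega_{\frac1p-\frac1q}(A)<0$.

Test the two extreme pairs. For $(p,q)=(2,2)$, Kwapień's theorem makes $X$ a Hilbert space up to isomorphism, the exponent is $0$, and the Gearhart–Prüss theorem gives what is asked (with $s_0(A)<0$, shown in Section 7). For $(p,q)=(1,\infty)$, the space is arbitrary, the exponent is $1$, and the statement is again true: an absolutely convergent inversion integral will do it, also in Section 7. In between, the block of Section 1 is a warning, and in fact the statement is false.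

**Theorem 1.** *Let $1<p<2$ and $0\le\theta<\frac2p-1$. There is a $C_0$-semigroup generator $A$ on $L^p(0,1)$ (type $p$, cotype $2$) whose resolvent has a bounded analytic extension to $\mathbb C_+$ and $\omega_\theta(A)>0$. In particular one may take $\theta=\frac1p-\frac12<\frac2p-1$, so the statement fails for $(p,2)$. By duality, for $2<p<\infty$ and $0\le\theta<1-\frac2p$ there is such an $A$ on $L^p(0,1)$ (type $2$, cotype $p$); since $\frac12-\frac1p<1-\frac2p$, the statement fails for $(2,p)$.*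

**Theorem 2.** *Let $1\le p\le2\le q\le\infty$ and $\kappa=\kappa(p,q)=\min\{1,2(\frac1p-\frac1q)\}$.*

*(a) If $X$ has type $p$ and cotype $q$ and $A$ generates a $C_0$-semigroup on $X$, then $\omega_\theta(A)\le s_0(A)$ for all $\theta\in[\kappa,1]$. If the resolvent has a bounded analytic extension to $\mathbb C_+$, then $s_0(A)<0$, hence $\omega_\kappa(A)<0$.*

*(b) For every $\theta\in[0,\kappa)$ there are a Banach space $X$ with type $p$ and cotype $q$ and a generator $A$ on $X$ whose resolvent has a bounded analytic extension to $\mathbb C_+$, but $\omega_\theta(A)>0$.*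

**Corollary 3.** *For a pair $(p,q)$, the statement "a bounded analytic extension to $\mathbb C_+$ implies $\omega_{\frac1p-\frac1q}(A)<0$, for all $X$ of type $p$ and cotype $q$" is true if and only if $(p,q)=(2,2)$ or $(p,q)=(1,\infty)$. On $L^p$, $1<p<\infty$, the optimal exponent is $|1-\frac2p|$.*

So the statement fails already on $L^p(0,1)$ for every $p\in(1,\infty)\setminus\{2\}$, and the sharp exponent under mere uniform boundedness is $\kappa$. Sections 4 to 6 build the examples, Section 7 proves the upper bound, and Section 8 deduces Corollary 3.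

## 4. Chains of bounded links

**The direct sum of two-story blocks.** The obvious attempt is to take the direct sum of the blocks $X_N$ over all $N$. The resolvents are bounded by $7$ uniformly in $N$, and the semigroups are unbounded in $N$. But they are too unbounded: $\|S_N(t)\|\ge te^{-t}2^{-3/2}N^{1/2}$ for every $t>0$, so the direct sum has no bounded operator $S(t)$ at any time $t>0$. The attempt stops because the link $E_0\to E_1$ is not bounded uniformly in $N$. A second defect is that the factor $te^{-t}$ decays: a fixed block is large only for a short time, while we want exponential growth.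

**Splitting the link.** Both defects disappear if the passage from the first norm to the last is split into $J=\log_2N$ links, each of norm at most a fixed $K$. A chain of $J$ links contributes to the semigroup the term $e^{-t}\frac{(ct)^J}{J!}$, where $c<1$ is a coupling constant; at times proportional to $J$ this is exponential in $J$, up to a factor $J^{-1/2}$. The gain along the chain is a power $N^\vartheta=2^{\vartheta J}$. The price of the fractional norm on frequencies of size $N$ is $N^\theta=2^{\theta J}$. All three are exponential in $J$, hence in the time, as in the example with $\omega_\theta(A)=2^{-\theta}$.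

Will the resolvent stay bounded? It contains $c^mQ^m(\lambda+1-i\Lambda)^{-m-1}$, where $Q$ is the link, and the crude bound $(cK)^m$ is useless for $cK\ge1$. But for $m\ge1$ this term localizes in frequency as in Section 1, and there the norms of any two stories are comparable with a constant independent of $m$. Only $c<1$ is needed.

**Setting.** For $J\ge1$ let $N=2^J$, $B_J=\{N,\dots,2N-1\}$, $V_J=\mathbb C^{B_J}$ with unit vectors $e_k$, $d=d_J=\sum_{k\in B_J}e_k$ and $\Lambda e_k=ke_k$. Let $\|\cdot\|_{J,j}$, $0\le j\le J$, be norms on $V_J$ and let $C_0,K,\vartheta>0$ be constants independent of $J,j$ such that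

* (N1) $\|e^{it\Lambda}v\|_{J,j}=\|v\|_{J,j}$ for $t\in\mathbb R$;
* (N2) $\|e_k\|_{J,j}\le C_0$ and $|a_k|\le C_0\|\sum_la_le_l\|_{J,j}$;
* (N3) $\|v\|_{J,j}\le K\|v\|_{J,j-1}$ for $1\le j\le J$;
* (N4) $\|d\|_{J,J}\ge C_0^{-1}N^\vartheta\|d\|_{J,0}$.

Write $E_{J,j}=(V_J,\|\cdot\|_{J,j})$ and $X=\big(\bigoplus_{J,j}E_{J,j}\big)_{\ell^r}$ with some $1\le r<\infty$.

**Lemma 4.** *For every $c\in(0,1)$ there is a $C_0$-semigroup generator $A$ on $X$ with $s_0(A)\le c-1<0$ (so the resolvent is bounded on $\mathbb C_+$) and $\omega_\theta(A)\ge c\,2^{\vartheta-\theta}-1$ for all $\theta\in[0,1]$. In particular, if $\theta<\vartheta$ and $c\in(2^{\theta-\vartheta},1)$, then $\omega_\theta(A)>0$.*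

**Step 1: construct the semigroup.** By (N1), $e^{it\Lambda}$ acting componentwise is a group of isometries of $X$. It is strongly continuous on the dense set of finitely supported elements, hence everywhere. Call its generator $i\Lambda$. Let $Q$ move one story up:
$$(Qu)_{J,j}=u_{J,j-1}\ (j\ge1),\qquad(Qu)_{J,0}=0.$$
By (N3), $\|Q\|\le K$, and $Q$ commutes with $e^{it\Lambda}$. Put $A=i\Lambda-1+cQ$. As a commuting bounded perturbation it generates
$$S(t)=e^{-t}e^{it\Lambda}e^{ctQ},\qquad\|S(t)\|\le e^{(cK-1)t}.$$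

**Step 2: bound the resolvent.** For $\operatorname{Re}\lambda+1>cK$ we have $\|(\lambda+1-i\Lambda)^{-1}\|\le(\operatorname{Re}\lambda+1)^{-1}$, and the Neumann series gives
$$R(\lambda,A)=\sum_{m\ge0}c^mQ^m(\lambda+1-i\Lambda)^{-m-1}.\tag{5}$$
We show that the right side makes sense far beyond this half-plane. Let $c<\sigma\le1$, $\operatorname{Re}\lambda\ge\sigma-1$, $y=\operatorname{Im}\lambda$. The term $m=0$ has norm at most $1/\sigma$, because $i\Lambda$ generates an isometric group. Let $m\ge1$. The $m$-th term maps $E_{J,j}$ to $E_{J,j+m}$ (to $0$ if $j+m>J$). Since $|\lambda+1-ik|\ge(\sigma^2+(y-k)^2)^{1/2}\ge\sigma$, (N2) gives for $v=\sum a_ke_k$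
$$\|(\lambda+1-i\Lambda)^{-m-1}v\|_{J,j+m}\le C_0\sum_k\frac{|a_k|}{|\lambda+1-ik|^{m+1}}\le C_0^2\|v\|_{J,j}\,\sigma^{1-m}\sum_{k\in\mathbb Z}\frac1{\sigma^2+(y-k)^2}.\tag{6}$$
We used the upper half of (N2) on story $j+m$ and the lower half on story $j$, so $K$ does not enter. The integers $k\ge y$ have distances from $y$ at least $0,1,2,\dots$ in order, and so have the integers $k<y$; so the last sum is at most $C_\sigma:=2\sum_{l\ge0}(\sigma^2+l^2)^{-1}<\infty$.

An operator that maps each $(J,j)$ component to the $(J,j+m)$ component with norms at most $\beta$ has norm at most $\beta$ on the $\ell^r$-sum, because different components have different targets. So the norms of the terms of (5) have sum at most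
$$\sigma^{-1}+C_0^2C_\sigma\sum_{m\ge1}c^m\sigma^{1-m}<\infty,$$
uniformly on $\{\operatorname{Re}\lambda\ge\sigma-1\}$; convergence holds because $c<\sigma$. Each term is analytic on $\{\operatorname{Re}\lambda>-1\}$. Hence (5) defines a bounded analytic extension of the resolvent to $\{\operatorname{Re}\lambda>\sigma-1\}$, for every $\sigma\in(c,1]$, and $s_0(A)\le c-1$.

**Step 3: price the vector $d$ in the norm of order $\theta$.** Fix $w>\omega_0(A)$. Let $u=u_J$ have $(J,0)$ component $d$ and all other components $0$. For $\phi\in E_{J,0}^*$, the function $t\mapsto\phi(e^{it\Lambda}d)=\sum_k\phi(e_k)e^{ikt}$ is a trigonometric polynomial of degree less than $2N$, bounded by $\|\phi\|\|d\|_{J,0}$ by (N1). Bernstein's inequality (the derivative of a trigonometric polynomial of degree at most $n$ is at most $n$ times its maximum) at $t=0$ gives $|\phi(\Lambda d)|\le2N\|\phi\|\|d\|_{J,0}$, so $\|\Lambda d\|_{J,0}\le2N\|d\|_{J,0}$. Therefore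
$$\|(w-A)u\|\le(|w|+1+2N+cK)\|u\|\le CN\|u\|,$$
and (4) with $\alpha=\theta$, $\beta=1$ (trivially for $\theta\in\{0,1\}$) gives
$$\|u\|_{X_\theta}\le C\|u\|^{1-\theta}\|(w-A)u\|^\theta\le C'N^\theta\|d\|_{J,0}.\tag{7}$$
The constant $C'$ does not depend on $J$, because (4) is applied to the one operator $w-A$ on $X$.

**Step 4: compare with the top story.** Expanding $e^{ctQ}$, only $Q^J$ moves story $0$ to story $J$. So the $(J,J)$ component of $S(t)u$ is $e^{-t}\frac{(ct)^J}{J!}e^{it\Lambda}d$, and by (N1) and (N4)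
$$\|S(t)u\|\ge e^{-t}\frac{(ct)^J}{J!}\,C_0^{-1}N^\vartheta\|d\|_{J,0}.\tag{8}$$
Suppose $\|S(t)x\|\le Me^{\omega t}\|x\|_{X_\theta}$ for all $t$ and $x$, with some $\omega>-1$. Insert (7) and (8), divide by $\|d\|_{J,0}$, and take $t=J/(1+\omega)$. With $J!\le e\sqrt J\,J^Je^{-J}$,
$$\Big(\frac c{1+\omega}\Big)^J\frac1{e\sqrt J}\le e^{-(1+\omega)t}\frac{(ct)^J}{J!}\le C''N^{\theta-\vartheta}=C''2^{(\theta-\vartheta)J}\qquad\text{for all }J.$$
Taking $J$-th roots and letting $J\to\infty$, $\frac c{1+\omega}\le2^{\theta-\vartheta}$, that is, $1+\omega\ge c\,2^{\vartheta-\theta}$. The set of admissible $\omega$ is upward closed, so no $\omega\le-1$ is admissible: otherwise every $\omega>-1$ would be. Thus $\omega_\theta(A)\ge c\,2^{\vartheta-\theta}-1$. $\square$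

## 5. From $L^s$ to $\ell^s$ by halving frequency intervals

We now need concrete norms satisfying (N1)–(N4). The block of Section 1 went from $L^s$ to $\ell^s$ in one jump. To split the jump, cut the frequency set into two halves, then four quarters, and so on, measuring each piece in $L^s$ and combining the pieces in $\ell^s$. A second family runs from $\ell^{s'}$ to $L^{s'}$ by merging; it is needed in Section 6.

Let $1<s<2$, $\frac1s+\frac1{s'}=1$, and let $L^s(\mathbb T)$ carry normalized measure. For an interval $I$ of integers let $P_I$ be the projection onto the frequencies in $I$. By M. Riesz's theorem, $\kappa_r:=\sup_I\|P_I\|_{L^r\to L^r}<\infty$ for $1<r<\infty$. For $v=\sum a_ke_k\in V_J$ put $f_I(x)=\sum_{k\in I}a_ke^{ikx}$ and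
$$\|v\|_{U_{J,j}}=\Big(\sum_I\|f_I\|_{L^s}^s\Big)^{1/s},\qquad\|v\|_{W_{J,j}}=\Big(\sum_{I'}\|f_{I'}\|_{L^{s'}}^{s'}\Big)^{1/s'}.$$
Here $I$ runs over the partition of $B_J$ into $2^j$ consecutive intervals of length $2^{J-j}$, and $I'$ over the partition into $2^{J-j}$ consecutive intervals of length $2^j$. So $U_{J,0}$ carries the $L^s$ norm and $U_{J,J}=\ell^s$, while $W_{J,0}=\ell^{s'}$ and $W_{J,J}$ carries the $L^{s'}$ norm. For $J=1$, where $B_1=\{2,3\}$, there are just two norms in each family, and $U_{1,0}\to U_{1,1}$ is the jump of Section 1 with $N=2$.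

**Lemma 5.** *(i) Both families satisfy (N1), and (N2) with constant $1$. (ii) (N3) holds with $K=2^{1/s}\kappa_s$ for $U$ and $K=2^{1/s}$ for $W$. (iii) $D(x)=\sum_{k\in B_J}e^{ikx}$ satisfies $\|D\|_{L^s}\le C_sN^{1/s'}$ with $C_s^s=\frac s{s-1}$.*

*Proof.* (i) $e^{it\Lambda}$ replaces each $f_I(x)$ by $f_I(x+t)$, and the measure is translation invariant. Clearly $\|e_k\|=1$, and for $k\in I$ we have $|a_k|\le\|f_I\|_{L^1}\le\|f_I\|_{L^s}\le\|v\|_{U_{J,j}}$; likewise for $W$.

(ii) From story $j-1$ to story $j$ of $U$, each $I$ is halved, $I=I_1\cup I_2$, and $\|f_{I_1}\|_s^s+\|f_{I_2}\|_s^s\le2\kappa_s^s\|f_I\|_s^s$. For $W$, two neighboring intervals merge, and by Hölder $\|f_1+f_2\|_{s'}\le\|f_1\|_{s'}+\|f_2\|_{s'}\le2^{1/s}(\|f_1\|_{s'}^{s'}+\|f_2\|_{s'}^{s'})^{1/s'}$.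

(iii) As in Section 1, $|D(x)|\le\min(N,\pi/|x|)$ on $[-\pi,\pi]$, so
$$\|D\|_{L^s}^s\le\frac1\pi\Big(\int_0^{\pi/N}N^sdx+\int_{\pi/N}^\infty\pi^sx^{-s}dx\Big)=N^{s-1}+\frac{N^{s-1}}{s-1}=\frac s{s-1}N^{s-1},$$
and $\frac{s-1}s=\frac1{s'}$. $\square$

**Proof of Theorem 1, case $1<p<2$.** Take $s=p$, the norms $U_{J,j}$, and the $\ell^p$-sum $X$.

**Step 1: the gain.** We have $\|d\|_{U_{J,J}}=N^{1/p}$ and $\|d\|_{U_{J,0}}=\|D\|_{L^p}\le C_pN^{1/p'}$, so (N4) holds with $\vartheta=\frac1p-\frac1{p'}=\frac2p-1$. For $0\le\theta<\frac2p-1$ choose $c\in(2^{\theta-\vartheta},1)$. Lemma 4 gives a generator $A$ on $X$ with resolvent bounded on $\mathbb C_+$ and $\omega_\theta(A)>0$.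

**Step 2: transport to $L^p(0,1)$.** Sending the $(J,j)$ component $v$ to $(f_I)_I$ embeds $X$ isometrically onto a closed subspace of $Z=\ell^p(\{(J,j,I)\};L^p(\mathbb T))$. The operator $\bigoplus P_I$ on $Z$ is a projection onto this subspace, because every function with frequencies in $I$ is an $f_I$; its norm is at most $\kappa_p$. So $Z=X\oplus Y$. Replace $A$ by $A\oplus(-I_Y)$. On $Y$ the resolvent is $(\lambda+1)^{-1}$, bounded by $1$ on $\mathbb C_+$; and by (3) the fractional powers split along $X\oplus Y$, so $\omega_\theta>0$ is kept. Finally, cut $(0,1)$ into countably many intervals of positive length, one for each index $(J,j,I)$, and rescale each copy of $L^p(\mathbb T)$ affinely, with the normalizing factor, onto its interval. This is an isometry of $Z$ onto $L^p(0,1)$, which has type $p$ and cotype $2$.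

**Proof of Theorem 1, case $2<p<\infty$.** Now $1<p'<2$ and $\frac2{p'}-1=1-\frac2p$. Let $A$ be the example on $L^{p'}(0,1)$ for the given $\theta<1-\frac2p$. By reflexivity $S^*$ is a $C_0$-semigroup on $L^p(0,1)$ with generator $A^*$. We have $R(\lambda,A^*)=R(\lambda,A)^*$, so the analytic extension stays bounded, and $(w-A^*)^{-\theta}=((w-A)^{-\theta})^*$, so
$$\|S^*(t)(w-A^*)^{-\theta}\|=\|S(t)(w-A)^{-\theta}\|.$$
Hence $\omega_\theta(A^*)=\omega_\theta(A)>0$. The two "in particular" claims hold since $2(\frac1p-\frac12)>\frac1p-\frac12>0$ for $p<2$, and $2(\frac12-\frac1p)>\frac12-\frac1p>0$ for $p>2$. $\square$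

This disproves the statement of Section 3. By Theorem A, the resolvents in the examples with $\theta\ge|\frac1p-\frac12|$ are not $\gamma$-bounded on $\mathbb C_+$: otherwise $\omega_\theta(A)\le\omega_{|\frac1p-\frac12|}(A)<0$. By Corollary B, positivity cannot be dropped there.

## 6. Interpolating the two chains: Theorem 2(b)

The $U$-chain spends all of its budget on the type side ($L^s$ has type $s$ and cotype $2$). The $W$-chain spends it on the cotype side ($L^{s'}$ has type $2$ and cotype $s'$). For a general pair $(p,q)$ with $1<p<2<q<\infty$ one may try the direct sum of a $U$-chain with $s=p$ and a $W$-chain with $s'=q$. It has type $p$ and cotype $q$, but Lemma 4 yields $\omega_\theta>0$ only for $\theta<\max\{\frac2p-1,1-\frac2q\}$. We want the sum of these two numbers (cut off at $1$), not their maximum. The remedy is to use the same $s$ in both families and interpolate: both chains gain the same power $N^{\frac1s-\frac1{s'}}$ on the same vector $d$, so the gain survives, while type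 and cotype are averaged.

**Complex interpolation.** For two norms $E_0,E_1$ on a finite-dimensional space and $0<\eta<1$, let $[E_0,E_1]_\eta$ denote the complex interpolation norm. For instance, $[\ell^{r_0},\ell^{r_1}]_\eta=\ell^r$ with $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$ on $\mathbb C^n$. We use these textbook facts.

* (I1) A linear map with norm at most $M_0$ from $E_0$ to $G_0$ and at most $M_1$ from $E_1$ to $G_1$ has norm at most $M_0^{1-\eta}M_1^\eta$ from $[E_0,E_1]_\eta$ to $[G_0,G_1]_\eta$. Applied to $z\mapsto zv$ from $\mathbb C$, this gives $\|v\|_{[E_0,E_1]_\eta}\le\|v\|_{E_0}^{1-\eta}\|v\|_{E_1}^\eta$.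
* (I2) $[E_0,E_1]_\eta^*=[E_0^*,E_1^*]_\eta$ (Bergh–Löfström, Cor. 4.5.2).
* (I3) $[\ell^{r_0}(E_0),\ell^{r_1}(E_1)]_\eta=\ell^r([E_0,E_1]_\eta)$ with $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$, and $[L^2(\Omega;E_0),L^2(\Omega;E_1)]_\eta=L^2(\Omega;[E_0,E_1]_\eta)$ (Bergh–Löfström, Thm. 5.1.2).

**Step 1: choose parameters.** Let $0\le\theta<\kappa$, so $\kappa>0$ and $\frac1p-\frac1q>0$. We look for $0\le a\le\frac1p-\frac12$ and $0\le b\le\frac12-\frac1q$ with $\theta<2(a+b)<1$. Try $(a,b)=\mu(\frac1p-\frac12,\frac12-\frac1q)$, so $2(a+b)=2\mu(\frac1p-\frac1q)$. If $2(\frac1p-\frac1q)<1$, take $\mu=1$; otherwise choose $\mu\in(0,1]$ with $2\mu(\frac1p-\frac1q)\in(\theta,1)$. In both cases $a+b>0$. Put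
$$\frac1s=\frac12+a+b\quad(\text{so }1<s<2),\qquad\eta=\frac b{a+b}\in[0,1],\qquad E_{J,j}=[U_{J,j},W_{J,j}]_\eta,$$
where for $\eta=0$ and $\eta=1$ we read $U_{J,j}$ and $W_{J,j}$. Let $X$ be the $\ell^2$-sum of the $E_{J,j}$.

**Step 2: (N1)–(N3).** Apply (I1) and Lemma 5. The maps $e^{it\Lambda}$ and $e^{-it\Lambda}$ are contractions on $U_{J,j}$ and $W_{J,j}$, hence on $E_{J,j}$, which gives (N1). Next, $\|e_k\|_{E_{J,j}}\le1$, and the functional $v\mapsto a_k$ has norm at most $1$ on both spaces, hence on $E_{J,j}$; this is (N2). The identity from story $j-1$ to story $j$ interpolates to give (N3) with $K=\max(2^{1/s}\kappa_s,2^{1/s})$.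

**Step 3: (N4) with $\vartheta=\frac1s-\frac1{s'}=2(a+b)$.** We bound $d$ from above on story $0$ and from below, by duality, on story $J$. By Lemma 5(iii) and $\|d\|_{\ell^{s'}}=N^{1/s'}$,
$$\|d\|_{E_{J,0}}\le\|d\|_{U_{J,0}}^{1-\eta}\|d\|_{W_{J,0}}^\eta\le CN^{1/s'}.$$
For story $J$ use the bilinear pairing $\langle v,v'\rangle=\sum a_ka_k'$. The functional $\langle\cdot,d\rangle$ has norm $\|d\|_{\ell^{s'}}=N^{1/s'}$ on $U_{J,J}=\ell^s$. On $W_{J,J}$, writing $f=f_{B_J}$ and integrating with respect to normalized measure, $\langle v,d\rangle=\int f(x)D(-x)\,dx$, so its norm is at most $\|D\|_{L^s}\le CN^{1/s'}$. By (I1) its norm on $E_{J,J}$ is at most $CN^{1/s'}$. Therefore $N=\langle d,d\rangle\le CN^{1/s'}\|d\|_{E_{J,J}}$, that is, $\|d\|_{E_{J,J}}\ge C^{-1}N^{1/s}$. Dividing, $\|d\|_{E_{J,J}}\ge C^{-2}N^{\frac1s-\frac1{s'}}\|d\|_{E_{J,0}}$.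

**Step 4: types of $U$, $W$ and of their duals.** Here "uniformly" means with constants depending only on $s$. Via $v\mapsto(f_I)_I$, $U_{J,j}$ is isometric to a subspace of an $L^s$-space, so it has type $s$ uniformly. Similarly $W_{J,j}$ embeds in an $L^{s'}$-space and has type $2$ uniformly.

We claim that $U_{J,j}^*$ has type $2$ and $W_{J,j}^*$ has type $s$, uniformly. Let $U'_{J,j}$ be $V_J$ with the norm $(\sum_I\|g_I\|_{s'}^{s'})^{1/s'}$, where $g_I=\sum_{k\in I}a_k'e^{ikx}$. Since
$$\langle v,v'\rangle=\sum_I\int f_I(x)g_I(-x)\,dx,$$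
Hölder gives $\|v'\|_{U^*}\le\|v'\|_{U'}$. Conversely, choose $h_I\in L^s$ with $\sum_I\|h_I\|_s^s=1$ and $\sum_I\int h_I(x)g_I(-x)\,dx=\|v'\|_{U'}$. As $g_I(-x)$ has frequencies in $-I$, only the frequencies of $h_I$ in $I$ contribute, so $h_I$ may be replaced by $P_Ih_I$ without changing the integrals. The vector $v$ with $f_I=P_Ih_I$ has $\|v\|_U\le\kappa_s$, so $\|v'\|_{U'}=\langle v,v'\rangle\le\kappa_s\|v'\|_{U^*}$. Thus $U^*_{J,j}$ is uniformly isomorphic to a subspace of an $L^{s'}$-space and has type $2$ uniformly. The same argument with $s$ and $s'$ exchanged, and $\kappa_{s'}$ in place of $\kappa_s$, shows that $W_{J,j}^*$ is uniformly isomorphic to a subspace of an $L^s$-space, hence has type $s$ uniformly.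

**Step 5: interpolate type.** If $E_0,E_1$ are norms on a finite-dimensional space with types $r_0,r_1$ and constants at most $C$, then $[E_0,E_1]_\eta$ has type $r$, $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$, with constant at most $C$. Indeed, for a fixed length $n$ the map $(x_i)\mapsto\sum_{i\le n}\varepsilon_ix_i$ has norm at most $C$ from $\ell^{r_0}(E_0)$ to $L^2(\Omega;E_0)$ and from $\ell^{r_1}(E_1)$ to $L^2(\Omega;E_1)$, where $\Omega=\{\pm1\}^n$; apply (I1) and (I3).

With $\frac1s-\frac12=a+b$ and Step 4 we get, uniformly in $J,j$, that $E_{J,j}$ has type $p_1$ and, by (I2), $E_{J,j}^*=[U_{J,j}^*,W_{J,j}^*]_\eta$ has type $q_1'$, where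
$$\frac1{p_1}=\frac{1-\eta}s+\frac\eta2=\frac12+(1-\eta)(a+b)=\frac12+a\le\frac1p,\qquad\frac1{q_1'}=\frac{1-\eta}2+\frac\eta s=\frac12+\eta(a+b)=\frac12+b.$$
The second fact gives cotype $q_1$ for $E_{J,j}$, with $\frac1{q_1}=\frac12-b\ge\frac1q$ and the same constant: for $x_n\in E_{J,j}$, $x_n^*\in E_{J,j}^*$,
$$\sum_n\langle x_n,x_n^*\rangle=\mathbb E\Big\langle\sum_n\varepsilon_nx_n,\sum_n\varepsilon_nx_n^*\Big\rangle\le\Big(\mathbb E\Big\|\sum_n\varepsilon_nx_n\Big\|^2\Big)^{1/2}C\Big(\sum_n\|x_n^*\|^{q_1'}\Big)^{1/q_1'},$$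
and the supremum over $\sum\|x_n^*\|^{q_1'}\le1$ of the left side is $(\sum\|x_n\|^{q_1})^{1/q_1}$. (For $\eta\in\{0,1\}$, Step 4 gives all this directly.) Since $p\le p_1$ and $q\ge q_1$, the $E_{J,j}$ have type $p$ and cotype $q$ uniformly.

**Step 6: pass to the $\ell^2$-sum.** Write $x_n(i)$ for the components of $x_n\in X$. By Minkowski's inequality in $\ell^{2/p}$,
$$\mathbb E\Big\|\sum_n\varepsilon_nx_n\Big\|^2=\sum_i\mathbb E\Big\|\sum_n\varepsilon_nx_n(i)\Big\|^2\le C^2\sum_i\Big(\sum_n\|x_n(i)\|^p\Big)^{2/p}\le C^2\Big(\sum_n\Big(\sum_i\|x_n(i)\|^2\Big)^{p/2}\Big)^{2/p},$$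
so $X$ has type $p$. By Minkowski's inequality in $\ell^{q/2}$ (including $q=\infty$),
$$\Big(\sum_n\|x_n\|^q\Big)^{2/q}\le\sum_i\Big(\sum_n\|x_n(i)\|^q\Big)^{2/q}\le C^2\,\mathbb E\Big\|\sum_n\varepsilon_nx_n\Big\|^2,$$
so $X$ has cotype $q$. Since $\theta<\vartheta=2(a+b)$, Lemma 4 with $r=2$ and $c\in(2^{\theta-\vartheta},1)$ gives a generator on $X$ with resolvent bounded on $\mathbb C_+$ and $\omega_\theta(A)>0$. $\square$

## 7. From a bounded resolvent to decay of order $\kappa$: Theorem 2(a)

### 7.1 Extensions are resolvents, and $s_0(A)<0$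

**Lemma 6.** *If $R(\cdot,A)$ has a bounded analytic extension $F$ to a half-plane $\{\operatorname{Re}\lambda>a\}$, then this half-plane lies in $\rho(A)$ and $F=R(\cdot,A)$ there. If the half-plane is $\mathbb C_+$, then $s_0(A)<0$.*

*Proof.* Fix $\mu$ with $\operatorname{Re}\mu$ large. The identities $F(\lambda)-R(\mu,A)=(\mu-\lambda)R(\mu,A)F(\lambda)$ and $F(\lambda)R(\mu,A)=R(\mu,A)F(\lambda)$ hold for $\operatorname{Re}\lambda$ large, hence on the whole half-plane by analyticity. The first says $F(\lambda)=R(\mu,A)(I+(\mu-\lambda)F(\lambda))$. So $F(\lambda)$ maps into $D(A)$ and $(\mu-A)F(\lambda)=I+(\mu-\lambda)F(\lambda)$, that is, $(\lambda-A)F(\lambda)=I$. By the second, for $x=R(\mu,A)z$ we have $F(\lambda)(\mu-A)x=F(\lambda)z=(\mu-A)R(\mu,A)F(\lambda)z=(\mu-A)F(\lambda)x$; subtracting $(\mu-\lambda)F(\lambda)x$ gives $F(\lambda)(\lambda-A)x=(\lambda-A)F(\lambda)x=x$.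

If $\|F\|\le M$ on $\mathbb C_+$ and $-\frac1{2M}<\operatorname{Re}\lambda\le0$, choose $\lambda_0\in\mathbb C_+$ with the same imaginary part and $|\lambda-\lambda_0|<\frac1{2M}$. The Neumann series around $\lambda_0$ gives $\|R(\lambda,A)\|\le2M$. So $s_0(A)\le-\frac1{2M}<0$. $\square$

It remains to prove $\omega_\theta(A)\le s_0(A)$ for $\theta\in[\kappa,1]$, and since $\omega_\theta(A)$ is nonincreasing in $\theta$, the case $\theta=\kappa$ suffices. If $\kappa=0$, then $p=q=2$, $X$ is isomorphic to a Hilbert space by Kwapień's theorem, and the Gearhart–Prüss theorem gives $\omega_0(A)\le s_0(A)$. **From now on $\kappa>0$.**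

### 7.2 Reduction to a uniform bound

Let $a>s_0(A)$ be real and put $B=A-a$. Its resolvent is bounded and analytic on some half-plane $\{\operatorname{Re}\lambda>-\epsilon\}$ with $\epsilon>0$. From here on $S$ is the semigroup of $B$, and we fix $w>\max(\omega_0(B),0)$. Note $w-B=(w+a)-A$ and $w+a>\omega_0(A)$. We claim that it suffices to prove
$$\sup_{t\ge0}\|S(t)(w-B)^{-\theta}\|<\infty\qquad\text{for all }\theta>\kappa.\tag{9}$$

Suppose (9) holds. The semigroup $S_A(t)=e^{at}S(t)$ of $A$ satisfies $\|S_A(t)(w-B)^{-\theta}\|\le Me^{at}$ for $\theta>\kappa$, and $\|S_A(t)\|\le M'e^{b't}$ for some $b'$. Put $\tau=\kappa/\theta$. For $y\in X$ and $z=(w-B)^{-\theta}y$ we have $(w-B)^{-\kappa}y=(w-B)^{\theta-\kappa}z$, so (4) with exponents $\theta-\kappa<\theta$ reads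
$$\|(w-B)^{-\kappa}y\|\le C\|y\|^{1-\tau}\|(w-B)^{-\theta}y\|^\tau.$$
With $y=S_A(t)x$ this gives $\|S_A(t)(w-B)^{-\kappa}x\|\le C'e^{((1-\tau)b'+\tau a)t}\|x\|$, so $\omega_\kappa(A)\le(1-\tau)b'+\tau a$. Let $\theta\downarrow\kappa$, so $\tau\to1$, to get $\omega_\kappa(A)\le a$; then let $a\downarrow s_0(A)$.

### 7.3 The inversion integral, and the case $\kappa=1$

**Step 1: write the semigroup as an integral of the resolvent over $i\mathbb R$.** *For $\beta>1$, $v\in X$, $t>0$:*
$$S(t)(w-B)^{-\beta}v=\frac1{2\pi}\int_{\mathbb R}e^{i\xi t}(w-i\xi)^{-\beta}R(i\xi,B)v\,d\xi.\tag{10}$$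
Choose $c$ with $\max(\omega_0(B),0)<c<w$ and put
$$h(\tau)=e^{-c\tau}S(\tau)v\,\mathbf 1_{\tau\ge0},\qquad k(r)=\Gamma(\beta)^{-1}r^{\beta-1}e^{-(w-c)r}\mathbf 1_{r>0}.$$
Both are integrable and $h$ is bounded, so $H(t)=\int k(r)h(t+r)\,dr=\int k(r-t)h(r)\,dr$ is continuous (translation is continuous in $L^1$) and integrable. Since $\int k(r)e^{i\xi r}dr=(w-c-i\xi)^{-\beta}$,
$$\int e^{-i\xi t}H(t)\,dt=\int k(r)e^{i\xi r}dr\int h(\tau)e^{-i\xi\tau}d\tau=(w-c-i\xi)^{-\beta}R(c+i\xi,B)v,$$
which is integrable because $\beta>1$ and the resolvent is bounded. By (3), $H(t)=e^{-ct}S(t)(w-B)^{-\beta}v$ for $t>0$. Fourier inversion, multiplied by $e^{ct}$, is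
$$S(t)(w-B)^{-\beta}v=\frac1{2\pi i}\int_{\operatorname{Re}\lambda=c}e^{\lambda t}(w-\lambda)^{-\beta}R(\lambda,B)v\,d\lambda.$$
The integrand is analytic in a neighborhood of the strip $0\le\operatorname{Re}\lambda\le c$ and is $O(|\operatorname{Im}\lambda|^{-\beta})$ there. So Cauchy's theorem moves the path to $i\mathbb R$.

**Step 2: the case $\kappa=1$.** Estimating (10) in norm, $\|S(t)(w-B)^{-\theta}\|\le C\int|w-i\xi|^{-\theta}d\xi<\infty$ for every $\theta>1$ and $t>0$; $t=0$ is trivial. This is (9) when $\kappa=1$, with no information about $X$ used.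

This is where the direct approach stops: the integrand has size $|\xi|^{-\theta}\|v\|$, so for $\theta\le1$ absolute convergence is lost, and we must use the oscillation $e^{i\xi t}$ and the geometry of $X$. **From now on let $\rho=\frac1p-\frac1q<\frac12$, so $0<\kappa=2\rho<1$.** Then $\frac1q>\frac1p-\frac12\ge0$, so $q<\infty$. Fix $\theta>2\rho$.

**Step 3: a formula for small exponents.** *For $x\in D(B^2)$ and $t>0$:*
$$S(t)(w-B)^{-\theta}x=\frac1{2\pi}\int_{\mathbb R}e^{i\xi t}(w-i\xi)^{-\theta}R(i\xi,B)x\,d\xi.\tag{11}$$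
Apply (10) with $\beta=\theta+2$ and $v=(w-B)^2x$. From $R(\lambda,B)(w-B)x=(w-\lambda)R(\lambda,B)x+x$, used twice,
$$R(\lambda,B)(w-B)^2x=(w-\lambda)^2R(\lambda,B)x+(w-\lambda)x+(w-B)x.$$
The first term gives (11). The last two contribute multiples of $\int e^{i\xi t}(w-i\xi)^{-\beta'}d\xi$ with $\beta'=\theta+1$ and $\beta'=\theta+2$. These vanish for $t>0$: with $\lambda=i\xi$, close the contour to the left, where $|e^{\lambda t}|\le1$, $(w-\lambda)^{-\beta'}$ is analytic, and $\beta'>1$.

The integral (11) converges absolutely: $R(\lambda,B)x=(w-\lambda)^{-1}(R(\lambda,B)(w-B)x-x)$ gives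
$$\|R(i\xi,B)x\|\le C(1+|\xi|)^{-1}\big(\|(w-B)x\|+\|x\|\big),\tag{12}$$
so the integrand is $O((1+|\xi|)^{-1-\theta})$. But the bound involves $\|(w-B)x\|$, which we cannot afford in the end; (11) and (12) only justify manipulations.

**Step 4: put a window in time.** The purpose is to replace the fixed vector $x$ in (11) by the Fourier transform of a function, so that type and cotype can act. Let $x\in D(B^2)$, $f(r)=S(r)x\,\mathbf 1_{[0,1]}(r)$, $\hat f(\xi)=\int_0^1e^{-i\xi r}f(r)\,dr$. For $t>1$ we have $S(t)(w-B)^{-\theta}x=\int_0^1S(t-r)(w-B)^{-\theta}S(r)x\,dr$, the integrand being constant in $r$. Insert (11) at time $t-r>0$ with $S(r)x\in D(B^2)$ in place of $x$. By (12), whose right side is bounded uniformly over $S(r)x$, $0\le r\le1$, Fubini's theorem applies and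
$$S(t)(w-B)^{-\theta}x=\frac1{2\pi}\int_{\mathbb R}e^{i\xi t}(w-i\xi)^{-\theta}R(i\xi,B)\hat f(\xi)\,d\xi\qquad(t>1),\tag{13}$$
absolutely convergent.

### 7.4 Bounded multipliers on a block of frequencies

The integral (13) is a Fourier multiplier applied to $f$, with a symbol of which only a norm bound is known. The next lemma says what such a multiplier can cost on $L$ consecutive frequencies.

**Lemma 7.** *Let $X$ have type $p$ and cotype $q<\infty$. There is $C$ such that for every set $b$ of $L$ consecutive integers, all operators $\|T_n\|\le1$ $(n\in b)$ and all $f\in L^p(0,2\pi;X)$, with $\hat f(n)=\int_0^{2\pi}e^{-int}f(t)\,dt$,*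
$$\Big\|\sum_{n\in b}e^{int}T_n\hat f(n)\Big\|_{L^q(0,2\pi;X)}\le C\,L^{2\rho}\|f\|_{L^p(0,2\pi;X)}.$$

*Proof.* **Step 1: a norm adapted to both sides.** Let $g_n$ be independent standard complex Gaussians, $\mathbb E|g_n|^2=1$, and put $|||(x_n)|||=(\mathbb E\|\sum g_nx_n\|^2)^{1/2}$. Three properties hold.

* (g1) $|||(x_n)|||\le C(\sum\|x_n\|^p)^{1/p}$. Since $(g_n)$ and $(\varepsilon_ng_n)$ have the same law, type $p$ applied for fixed $(g_n)$ bounds the left side by $C(\mathbb E(\sum|g_n|^p\|x_n\|^p)^{2/p})^{1/2}$. By Minkowski's inequality in $L^{2/p}$ this is at most $C(\sum(\mathbb E|g_n|^2)^{p/2}\|x_n\|^p)^{1/p}$.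
* (g2) $(\sum\|x_n\|^q)^{1/q}\le C|||(x_n)|||$. Cotype $q$ applied for fixed $(g_n)$ gives $(\mathbb E\|(|g_n|\|x_n\|)_n\|_{\ell^q}^2)^{1/2}\le C|||(x_n)|||$, and by Jensen's inequality the left side is at least $\|(\mathbb E|g_n|\,\|x_n\|)_n\|_{\ell^q}=\mathbb E|g_1|\,(\sum\|x_n\|^q)^{1/q}$.
* (g3) $|||\cdot|||$ is invariant under unitary matrices. If $y_j=\sum_nu_{jn}x_n$, then $\sum_jg_jy_j=\sum_n(\sum_ju_{jn}g_j)x_n$, and $(\sum_ju_{jn}g_j)_n$ is again a family of independent standard complex Gaussians.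

We use (g3) for diagonal unimodular matrices and for the matrix $(e^{2\pi inj/L})_{0\le j<L,\,n\in b}$, which is $\sqrt L$ times a unitary one because $b$ consists of $L$ consecutive integers.

**Step 2: from $f$ to its Fourier coefficients.** Cut $(0,2\pi)$ into $L$ intervals of length $2\pi/L$:
$$\hat f(n)=\int_0^{2\pi/L}e^{-in\tau}\sum_{j=0}^{L-1}e^{-2\pi inj/L}f\big(\tau+\tfrac{2\pi j}L\big)\,d\tau.$$
By the triangle inequality, (g3), (g1), and Hölder's inequality on an interval of length $2\pi/L$,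
$$|||(\hat f(n))_{n\in b}|||\le C\sqrt L\int_0^{2\pi/L}\Big(\sum_j\|f(\tau+\tfrac{2\pi j}L)\|^p\Big)^{1/p}d\tau\le C\sqrt L\,\Big(\frac{2\pi}L\Big)^{1-\frac1p}\|f\|_{L^p}\le C'L^{\frac1p-\frac12}\|f\|_{L^p}.$$

**Step 3: through the operators.** Put $z_n=T_n\hat f(n)$. By (g1), $\|T_n\|\le1$, Hölder's inequality for sums of $L$ terms, and (g2),
$$|||(z_n)|||\le C\Big(\sum_{n\in b}\|\hat f(n)\|^p\Big)^{1/p}\le CL^{\frac1p-\frac1q}\Big(\sum_{n\in b}\|\hat f(n)\|^q\Big)^{1/q}\le C'L^\rho\,|||(\hat f(n))|||.$$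

**Step 4: back to a function of $t$.** Let $y(t)=\sum_{n\in b}e^{int}z_n$. Then $y(\tau+\frac{2\pi j}L)=\sum_ne^{2\pi inj/L}e^{in\tau}z_n$, so (g2) and (g3) give $\sum_j\|y(\tau+\frac{2\pi j}L)\|^q\le(C\sqrt L\,|||(z_n)|||)^q$. Integrating over $\tau\in[0,2\pi/L)$,
$$\|y\|_{L^q(0,2\pi;X)}\le\Big(\frac{2\pi}L\Big)^{1/q}C\sqrt L\,|||(z_n)|||\le C'L^{\frac12-\frac1q}|||(z_n)|||.$$
The total exponent is $(\frac1p-\frac12)+\rho+(\frac12-\frac1q)=2\rho$. $\square$

Half of the loss, the factor $L^\rho$ in Step 3, is the price of having only a norm bound. If the $T_n$ come from one $\gamma$-bounded family, Step 3 costs only a constant: write $g_n=(\gamma_n+i\gamma_n')/\sqrt2$ with independent real standard Gaussians and use each $T_n$ twice, for $x_n$ and for $ix_n$. The exponent of the lemma is then $\rho$, with a constant that depends also on the $\gamma$-bound.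

### 7.5 Dyadic summation and the end of the proof

**Step 5: apply Lemma 7 on dyadic blocks.** We estimate (13) in $L^q$ over time intervals of length $2\pi$, by $\|x\|$ alone. Partition $\mathbb Z$ into the blocks $\{0\}$, $\{-1\}$, and, for $k\ge0$, $\{2^k,\dots,2^{k+1}-1\}$ and $\{-2^{k+1},\dots,-2^k-1\}$. For a block $b$ of length $L$ let $G_b(t)$ be the part of (13) over $\bigcup_{n\in b}[n,n+1)$. Write $\xi=n+\sigma$ with $n\in b$, $\sigma\in[0,1)$:
$$G_b(t)=\frac1{2\pi}\int_0^1e^{i\sigma t}\sum_{n\in b}e^{int}T_{n,\sigma}\widehat{f_\sigma}(n)\,d\sigma,$$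
$$f_\sigma(t)=e^{-i\sigma t}f(t),\qquad T_{n,\sigma}=(w-i(n+\sigma))^{-\theta}R(i(n+\sigma),B).$$
Indeed $f_\sigma$ is supported in $[0,1]\subset[0,2\pi]$, so its coefficient $\widehat{f_\sigma}(n)$ equals $\hat f(n+\sigma)$. In the dyadic blocks $|n+\sigma|\ge2^k=L$, and in $\{0\},\{-1\}$ we have $L=1$ and $|w-i\xi|\ge w>0$; as $R(\cdot,B)$ is bounded on $i\mathbb R$, $\|T_{n,\sigma}\|\le CL^{-\theta}$ in all blocks. The inner sum is $2\pi$-periodic in $t$. By Lemma 7 and Minkowski's inequality in $\sigma$, for $I_l=[2\pi l,2\pi(l+1)]$, $l\ge1$,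
$$\|G_b\|_{L^q(I_l;X)}\le CL^{2\rho-\theta}\|f\|_{L^p(0,1;X)}\le C'L^{2\rho-\theta}\|x\|.$$
There are at most four blocks of each length, the lengths are powers of $2$, and $\theta>2\rho$, so the sum over blocks converges. For $t\in I_l$ we have $t>1$, so (13) gives $S(t)(w-B)^{-\theta}x=\sum_bG_b(t)$, and
$$\|S(\cdot)(w-B)^{-\theta}x\|_{L^q(I_l;X)}\le C''\|x\|,\tag{14}$$
with $C''$ independent of $l\ge1$ and of $x\in D(B^2)$.

**Step 6: from averages to single times.** Let $y=(w-B)^{-\theta}x$ and $M_1=\sup_{0\le r\le2\pi}\|S(r)\|$. For $t\ge4\pi$ we have $[t-2\pi,t]\subset I_l\cup I_{l+1}$ for some $l\ge1$, and $\|S(t)y\|\le M_1\|S(t')y\|$ for $t'\in[t-2\pi,t]$. Taking $L^q$-norms in $t'$, (14) gives $(2\pi)^{1/q}\|S(t)y\|\le2M_1C''\|x\|$. On $[0,4\pi]$ a bound by a multiple of $\|x\|$ is trivial. Since $D(B^2)$ is dense, (9) follows for all $\theta>2\rho=\kappa$. This completes the proof of Theorem 2. $\square$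

## 8. The pairs for which $\frac1p-\frac1q$ suffices: Corollary 3

Put $\rho=\frac1p-\frac1q\in[0,1]$, so $\kappa=\min\{1,2\rho\}$. If $\rho\ge\kappa$, Theorem 2(a) and the monotonicity of $\omega_\theta$ give $\omega_\rho(A)\le\omega_\kappa(A)<0$ whenever the resolvent has a bounded analytic extension to $\mathbb C_+$, so the statement is true for $(p,q)$. If $\rho<\kappa$, Theorem 2(b) with $\theta=\rho$ gives a counterexample. So the statement for $(p,q)$ is equivalent to $\rho\ge\min\{1,2\rho\}$. For $\rho\in[0,1]$ this holds if and only if $\rho\ge1$ or $\rho\ge2\rho$, that is, $\rho\in\{0,1\}$. Since $p\le2\le q$, $\rho=0$ means $(p,q)=(2,2)$, and $\rho=1$ means $(p,q)=(1,\infty)$.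

For $L^p$ with $1<p<\infty$, the pair of type and cotype is $(p,2)$ if $p\le2$ and $(2,p)$ if $p\ge2$. In both cases $\kappa=|1-\frac2p|<1$. By Theorem 2(a) the order $|1-\frac2p|$ always suffices, and by Theorem 1 no smaller order does when $p\ne2$; for $p=2$ the exponent is $0$, the smallest possible. $\square$
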